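\title{Incomparable and uncomplemented collections of sets:\\ a proof of Hilton's conjecture}

\begin{abstract}
Collections $\mathcal{A}_1,\dots,\mathcal{A}_k$ of subsets of $[n]$ are incomparable if no member of one is contained in a member of another, and uncomplemented if none of them contains both a set and its complement. We prove Hilton's conjecture that such collections satisfy $\sum_i|\mathcal{A}_i|\le 2^{n-1}$, in a form that needs no complementation hypothesis. When at least three of the collections are nonempty the bound improves to $2^{n-1}-1$, and this value is attained for all $3\le k\le n$. The proof labels the subsets of $[n]$ by a small partially ordered set and compares each set with its complement one coordinate at a time.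
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $n\ge 1$, $[n]=\{1,\dots,n\}$, and $\overline{Z}=[n]\setminus Z$ for $Z\subseteq[n]$. A \emph{collection} is a set of subsets of $[n]$. The $2^n$ subsets of $[n]$ fall into $2^{n-1}$ \emph{complementary pairs} $\{Z,\overline{Z}\}$. A collection is \emph{uncomplemented} if it contains no complementary pair, and $\mathcal{A}_1,\dots,\mathcal{A}_k$ are uncomplemented if each of them is. The collections $\mathcal{A}_1,\dots,\mathcal{A}_k$ are \emph{incomparable} if $A\not\subseteq A'$ whenever $A\in\mathcal{A}_i$, $A'\in\mathcal{A}_j$ and $i\ne j$. The inclusion here is not strict, so incomparable collections are disjoint; inside one collection, inclusions are allowed.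

A single uncomplemented collection has at most $2^{n-1}$ members, one from each complementary pair. For two collections this count breaks down, because a set and its complement may lie in different collections.

\begin{example}\label{ex:two}
Let $n\ge2$, $\mathcal{A}_1=\{Z: 1\in Z,\ 2\notin Z\}$ and $\mathcal{A}_2=\{Z: 2\in Z,\ 1\notin Z\}$. A member of $\mathcal{A}_1$ contains $1$ and a member of $\mathcal{A}_2$ does not, and the reverse holds for $2$, so the collections are incomparable. The complement of a member of $\mathcal{A}_1$ is a member of $\mathcal{A}_2$ and conversely, so both are uncomplemented. The total size is $2\cdot2^{n-2}=2^{n-1}$: half of the complementary pairs are used twice and the other half are not used at all.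
\end{example}

In this example every pair that is used twice is paid for by a pair that is missed, and incomparability is the reason. For instance, if $A\in\mathcal{A}_1$ and $\overline{A}\in\mathcal{A}_2$, then neither $\emptyset$ nor $[n]$ can belong to any of the collections, since each is comparable to both $A$ and $\overline{A}$. Hilton proved that $|\mathcal{A}_1|+|\mathcal{A}_2|\le2^{n-1}$ for any two incomparable, uncomplemented collections, and conjectured that
\[
\sum_{i=1}^k|\mathcal{A}_i|\le 2^{n-1}
\]
for any number $k$ of incomparable, uncomplemented collections. We take the problem from \cite{IUF}.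

One would like to deduce the general case from $k=2$ by merging collections. Merging preserves incomparability, but the union of two uncomplemented collections may contain a complementary pair, and this can happen for every choice of two collections at once.

\begin{example}\label{ex:four}
Let $n=4$ and write $12$ for $\{1,2\}$, and so on. Put $\mathcal{A}_1=\{12,13\}$, $\mathcal{A}_2=\{14,34\}$, $\mathcal{A}_3=\{23,24\}$. These are incomparable, being disjoint collections of $2$-element sets, and uncomplemented. The unions $\mathcal{A}_1\cup\mathcal{A}_2$, $\mathcal{A}_1\cup\mathcal{A}_3$, $\mathcal{A}_2\cup\mathcal{A}_3$ contain the complementary pairs $\{12,34\}$, $\{13,24\}$, $\{14,23\}$.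
\end{example}

We prove the conjecture for all $k$, in a form that separates the roles of the two hypotheses.

\begin{theorem}\label{thm:main}
Let $\mathcal{A}_1,\dots,\mathcal{A}_k$ be incomparable collections of subsets of $[n]$, and let $q_i$ be the number of complementary pairs contained in $\mathcal{A}_i$. Then
\[
\sum_{i=1}^k|\mathcal{A}_i|\le 2^{n-1}+\sum_{i=1}^k q_i .
\]
In particular, if the collections are incomparable and uncomplemented, then $\sum_i|\mathcal{A}_i|\le2^{n-1}$.
\end{theorem}

Both hypotheses of the last sentence are needed. The sets containing $1$ and the sets not containing $1$ form two disjoint uncomplemented collections of total size $2^n$. The single collection of all subsets of $[n]$ also has size $2^n$; there $q_1=2^{n-1}$, and the general inequality holds with equality.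

A third nonempty collection always costs something, and for $k\le n$ it costs exactly one set.

\begin{theorem}\label{thm:three}
Let $\mathcal{A}_1,\dots,\mathcal{A}_k$ and $q_i$ be as in Theorem~\ref{thm:main}, and suppose that at least three of the collections are nonempty. Then
\[
\sum_{i=1}^k|\mathcal{A}_i|\le 2^{n-1}-1+\sum_{i=1}^k q_i .
\]
In the uncomplemented case the bound is $2^{n-1}-1$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Over all incomparable, uncomplemented collections $\mathcal{A}_1,\dots,\mathcal{A}_k$ of subsets of $[n]$ that are all nonempty, the maximum of $\sum_{i=1}^k|\mathcal{A}_i|$ is $2^{n-1}$ if $k=1$, is $2^{n-1}$ if $k=2\le n$, and is $2^{n-1}-1$ for all $3\le k\le n$.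
\end{theorem}

The proofs are self-contained. Section~\ref{sec:labels} turns the collections into an order-reversing labeling of the subsets of $[n]$ and reduces Theorem~\ref{thm:main} to an inequality $m\le p$ between two counts of complementary pairs. Section~\ref{sec:small} works out small cases, which suggest the proof of this inequality given in Section~\ref{sec:weight}. Section~\ref{sec:equality} analyzes the case $m=p$ and proves Theorem~\ref{thm:three}, and Section~\ref{sec:sharp} gives the constructions for Theorem~\ref{thm:sharp}.

\section{From collections to labelings}\label{sec:labels}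

We have to find many complementary pairs that the collections miss. Incomparability forbids a set for a visible reason in one situation: if $Z$ lies below members of two different collections, then $Z$ belongs to no collection. It is therefore natural to record, for each $Z$, which collections have a member above it, and to keep only three kinds of answer: none, exactly the $i$th, or at least two.

Let $M=\{0,1,\dots,k,\top\}$ be the partially ordered set with least element $0$, greatest element $\top$, and pairwise incomparable elements $1,\dots,k$ between them, called \emph{atoms}. The letters $x,y,z$ always denote atoms. We use repeatedly that for $x\ne y$ the only element of $M$ above both is $\top$ and the only element below both is $0$. A \emph{labeling} is an order-reversing map $s$ from the subsets of $[n]$ to $M$: if $Z\subseteq Z'$, then $s(Z)\ge s(Z')$. For a labeling $s$, a complementary pair $\{Z,\overline{Z}\}$ is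
\begin{itemize}
\item \emph{split} if $s(Z)$ and $s(\overline{Z})$ are two distinct atoms, and
\item \emph{extreme} if $\{s(Z),s(\overline{Z})\}=\{\top,0\}$.
\end{itemize}
Let $m=m(s)$ be the number of split pairs and $p=p(s)$ the number of extreme pairs.

\begin{lemma}\label{lem:reduction}
Let $\mathcal{A}_1,\dots,\mathcal{A}_k$ be incomparable, with $q_i$ as in Theorem~\ref{thm:main}. There is a labeling $s$ such that $s(A)=i$ for all $A\in\mathcal{A}_i$, and
\begin{equation}\label{eq:count}
\sum_{i=1}^k|\mathcal{A}_i|\le 2^{n-1}+\sum_{i=1}^k q_i+m(s)-p(s).
\end{equation}
\end{lemma}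

\begin{proof}
For $Z\subseteq[n]$ let $J(Z)$ be the set of indices $i$ such that $Z\subseteq A$ for some $A\in\mathcal{A}_i$. Put $s(Z)=0$ if $J(Z)=\emptyset$, $s(Z)=i$ if $J(Z)=\{i\}$, and $s(Z)=\top$ if $|J(Z)|\ge2$. If $Z\subseteq Z'$, then $J(Z)\supseteq J(Z')$. So $s(Z')=i$ gives $s(Z)\in\{i,\top\}$, and $s(Z')=\top$ gives $s(Z)=\top$, while for $s(Z')=0$ there is nothing to prove. Thus $s$ is a labeling.

Let $A\in\mathcal{A}_i$. Then $i\in J(A)$, and $j\in J(A)$ with $j\neq i$ would mean $A\subseteq A'$ for some $A'\in\mathcal{A}_j$, which incomparability excludes. Hence $s(A)=i$.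

Let $\mathcal{F}=\bigcup_i\mathcal{A}_i$. The union is disjoint, so $|\mathcal{F}|=\sum_i|\mathcal{A}_i|$. Each of the $2^{n-1}$ complementary pairs meets $\mathcal{F}$ in $0$, $1$ or $2$ sets, so
\[
|\mathcal{F}|=2^{n-1}+\#\{\text{pairs contained in }\mathcal{F}\}-\#\{\text{pairs disjoint from }\mathcal{F}\}.
\]
A pair contained in $\mathcal{F}$ either lies in a single $\mathcal{A}_i$, and there are $\sum_iq_i$ such pairs, or has its members in two different collections, and then it is split. So at most $\sum_iq_i+m$ pairs are contained in $\mathcal{F}$. Members of $\mathcal{F}$ are labeled by atoms, so every extreme pair is disjoint from $\mathcal{F}$, and at least $p$ pairs are disjoint from $\mathcal{F}$.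
\end{proof}

This is the only place where incomparability enters the upper bounds, and the uncomplemented hypothesis does nothing more than make every $q_i$ vanish. In Example~\ref{ex:four}, the empty set and the four singletons have label $\top$, each $2$-element set has the index of its collection as label, and the larger sets have label $0$. So $m=3$, $p=5$, and \eqref{eq:count} reads $6\le 8+3-5$.

Theorems~\ref{thm:main} and~\ref{thm:three} now follow from two statements about labelings alone.

\begin{proposition}\label{prop:mp}
Every labeling satisfies $m\le p$.
\end{proposition}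

\begin{proposition}\label{prop:eq}
A labeling with $m=p$ takes at most two atoms as values.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:three} from the propositions]
Take $s$ from Lemma~\ref{lem:reduction}. Proposition~\ref{prop:mp} and \eqref{eq:count} give Theorem~\ref{thm:main}. If three of the collections are nonempty, then $s$ takes three atoms as values, so $m\ne p$ by Proposition~\ref{prop:eq}. Hence $m-p\le-1$, and \eqref{eq:count} gives Theorem~\ref{thm:three}.
\end{proof}

\section{Small cases}\label{sec:small}

\subsection*{At most three points}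
The pair $\{\emptyset,[n]\}$ is never split, because $s(\emptyset)\ge s([n])$. If some pair is split, with labels $x\neq y$, then $s(\emptyset)$ lies above both and $s([n])$ below both, so $\{\emptyset,[n]\}$ is extreme. This proves $m\le p$ whenever $m\le1$, and hence for $n\le2$.

Let $n=3$ and $m\ge2$; say the pairs $\{1,23\}$ and $\{2,13\}$ are split, in the shorthand of Example~\ref{ex:four}. The labels $s(1)\ge s(13)$ are comparable atoms, so they equal one atom $x$; the labels $s(2)\ge s(23)$ equal one atom $y$; and $x\ne y$ because $\{1,23\}$ is split. Now $s(3)$ lies above $s(13)=x$ and $s(23)=y$, and $s(12)$ lies below $s(1)=x$ and $s(2)=y$. So $\{3,12\}$ is extreme, and $m=p=2$.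

These arguments locate the extreme pairs one at a time. For large $n$ we count them instead, and the case of two atoms shows how.

\subsection*{Two atoms}
Let $k=2$. For $i=1,2$ put $u_i(Z)=1$ if $s(Z)\ge i$ in $M$ and $u_i(Z)=0$ otherwise. The labels $0,1,2,\top$ correspond to $(u_1,u_2)=(0,0),(1,0),(0,1),(1,1)$, and each $u_i$ can only decrease when $Z$ grows. The product $\bigl(u_1(Z)-u_1(\overline{Z})\bigr)\bigl(u_2(Z)-u_2(\overline{Z})\bigr)$ is nonzero only if both coordinates differ on the pair; it is $+1$ on extreme pairs and $-1$ on split pairs. Expanding it and summing over all complementary pairs gives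
\[
p-m=\sum_{Z}u_1(Z)u_2(Z)-\sum_Z u_1(Z)u_2(\overline{Z}).
\]
The first sum matches $Z$ with itself and the second matches $Z$ with $\overline{Z}$. The idea of the proof is to pass from one matching to the other by flipping one coordinate at a time. Let $Z\bigtriangleup S=(Z\setminus S)\cup(S\setminus Z)$ be the symmetric difference, so that $Z\bigtriangleup\emptyset=Z$ and $Z\bigtriangleup[n]=\overline{Z}$, and put $N(S)=\sum_Zu_1(Z)u_2(Z\bigtriangleup S)$. Then $p-m=N(\emptyset)-N([n])$.

Let $c\notin S$, and write $Y+c$ for $Y\cup\{c\}$. Group the sets $Z$ into pairs $Y,\ Y+c$ with $c\notin Y$, and let $Y'=Y\bigtriangleup S$. Then $c\notin Y'$ and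
\begin{equation}\label{eq:group}
\begin{aligned}
Y\bigtriangleup S&=Y', &\qquad (Y+c)\bigtriangleup S&=Y'+c,\\
Y\bigtriangleup(S+c)&=Y'+c, &\qquad (Y+c)\bigtriangleup(S+c)&=Y'.
\end{aligned}
\end{equation}
So $S$ matches smaller set with smaller set and larger with larger, while $S+c$ matches them crosswise. Consequently
\[
N(S)-N(S+c)=\sum_{Y\not\ni c}\bigl(u_1(Y)-u_1(Y+c)\bigr)\bigl(u_2(Y')-u_2(Y'+c)\bigr)\ge0,
\]
since both factors are nonnegative. Adding the elements of $[n]$ one at a time gives $N(\emptyset)\ge N([n])$, which is Proposition~\ref{prop:mp} for $k=2$.

\section{The weight $\Phi$ and the inequality $m\le p$}\label{sec:weight}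

For more collections one could apply the last argument to each two of them and add the $\binom{k}{2}$ inequalities. This loses too much: when all collections are nonempty, the empty set lies below members of all of them, so the extreme pair $\{\emptyset,[n]\}$ is counted $\binom{k}{2}$ times, while a split pair is counted once. The single label $\top$ for ``at least two'' removes this overcount, but then the product $u_1u_2$ has to be replaced by a function of two labels.

For $k=2$, symmetrize the product: for labels $a=(a_1,a_2)$ and $b=(b_1,b_2)$ consider $a_1b_2+a_2b_1$. Its values depend only on whether each label is $0$, $\top$ or an atom, and on whether two atoms agree, so they make sense for every $k$. Define the symmetric function $\Phi$ on $M\times M$ by the following table, in which $x\ne y$ are arbitrary atoms: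
\[
\begin{array}{c|cccc}
\Phi&0&x&y&\top\\ \hline
0&0&0&0&0\\
x&0&0&1&1\\
y&0&1&0&1\\
\top&0&1&1&2
\end{array}
\]
In each row the entry under $0$ is the smallest and the entry under $\top$ is the largest, so $\Phi$ is nondecreasing in each argument. The argument for two atoms used two properties of the product, and $\Phi$ has both. The first is that it detects split and extreme pairs with equal and opposite weights.

\begin{lemma}\label{lem:detect}
For $a,b\in M$, the quantity $\Phi(a,a)+\Phi(b,b)-2\Phi(a,b)$ equals $2$ if $\{a,b\}=\{\top,0\}$, equals $-2$ if $a,b$ are distinct atoms, and equals $0$ otherwise.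
\end{lemma}

\begin{proof}
It vanishes for $a=b$. For $\{\top,0\}$ it is $2+0-0$, for $\{x,y\}$ with $x\neq y$ it is $0+0-2$, for $\{\top,x\}$ it is $2+0-2$, and for $\{x,0\}$ it is $0+0-0$.
\end{proof}

The second is that the parallel matching weighs at least as much as the crossed one.

\begin{lemma}\label{lem:cross}
If $a_0\ge a_1$ and $b_0\ge b_1$ in $M$, then
\begin{equation}\label{eq:cross}
\Phi(a_0,b_0)+\Phi(a_1,b_1)\ge\Phi(a_0,b_1)+\Phi(a_1,b_0).
\end{equation}
\end{lemma}

\begin{proof}
If $a_0=a_1$ or $b_0=b_1$, the two sides are equal. If $a_1=0$, the claim is $\Phi(a_0,b_0)\ge\Phi(a_0,b_1)$, and if $b_1=0$ it is $\Phi(a_0,b_0)\ge\Phi(a_1,b_0)$; both hold by monotonicity. In the remaining case $a_0>a_1>0$ and $b_0>b_1>0$. Then $a_0=b_0=\top$, and $a_1=x$, $b_1=y$ are atoms, not necessarily distinct, and the claim is $2+\Phi(x,y)\ge1+1$.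
\end{proof}

Fix a labeling $s$. For $S\subseteq[n]$ put
\[
W(S)=\sum_{Z\subseteq[n]}\Phi\bigl(s(Z),s(Z\bigtriangleup S)\bigr).
\]
For $c\in[n]$, a \emph{$c$-edge} is a pair of labels $(s(Y),s(Y+c))$ with $c\notin Y$. Since $s$ is order-reversing, every $c$-edge $(a_0,a_1)$ has $a_0\ge a_1$.

\begin{lemma}\label{lem:monotone}
If $c\notin S$, then $W(S)\ge W(S+c)$. If equality holds, then for every $Y\not\ni c$ the $c$-edges at $Y$ and at $Y\bigtriangleup S$ satisfy \eqref{eq:cross} with equality.
\end{lemma}

\begin{proof}
Group the sets $Z$ into pairs $Y,\ Y+c$ with $c\notin Y$. Let $(a_0,a_1)$ be the $c$-edge at $Y$ and $(b_0,b_1)$ the $c$-edge at $Y'=Y\bigtriangleup S$. By \eqref{eq:group}, the two sets $Y$ and $Y+c$ contribute the left side of \eqref{eq:cross} to $W(S)$ and the right side to $W(S+c)$. So $W(S)-W(S+c)$ is a sum of nonnegative terms, one for each $Y$, and it vanishes only if every term does.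
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mp}]
A complementary pair with labels $a,b$ contributes $\Phi(a,a)+\Phi(b,b)$ to $W(\emptyset)$ and $2\Phi(a,b)$ to $W([n])$. By Lemma~\ref{lem:detect},
\begin{equation}\label{eq:W}
W(\emptyset)-W([n])=2(p-m).
\end{equation}
By Lemma~\ref{lem:monotone}, $W(\emptyset)\ge W(\{1\})\ge W(\{1,2\})\ge\dots\ge W([n])$. Hence $p\ge m$.
\end{proof}

\section{The case of equality}\label{sec:equality}

To prove Proposition~\ref{prop:eq} we show that with three atoms the weight $W$ drops at some step on the way from $\emptyset$ to $[n]$. The smallest case shows one way in which this happens.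

\begin{example}\label{ex:singletons}
Let $n=k=3$ and $\mathcal{A}_i=\{\{i\}\}$. These collections are incomparable and uncomplemented, of total size $3=2^2-1$. The labeling of Lemma~\ref{lem:reduction} has $s(\emptyset)=\top$, $s(\{i\})=i$, and $s(Z)=0$ for $|Z|\ge2$. Only ordered pairs taken from the four sets $\emptyset,\{1\},\{2\},\{3\}$ contribute to $W$, and we get $W(S)=2,2,2,0$ for $|S|=0,1,2,3$, in agreement with $m=0$, $p=1$. In the step from $S=\{1,2\}$ to $[3]$ the loss comes from the $3$-edges $(1,0)$ at $\{1\}$ and $(2,0)$ at $\{2\}$, for which \eqref{eq:cross} reads $1>0$: adding the element $3$ destroys two different atoms.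
\end{example}

For the rest of this section let $s$ be a labeling with $m=p$. The first step converts this global equality into rules for edges.

\begin{lemma}\label{lem:edges}
For each $c\in[n]$, any two $c$-edges $(a_0,a_1)$ and $(b_0,b_1)$, possibly the same, satisfy \eqref{eq:cross} with equality.
\end{lemma}

\begin{proof}
Let the edges be at $Y$ and $Y'$, and put $S=Y\bigtriangleup Y'$. Then $c\notin S$ and $Y\bigtriangleup S=Y'$. List the elements of $S$, then $c$, then the remaining elements of $[n]$, and add them in this order. Along the resulting chain from $\emptyset$ to $[n]$ the weight $W$ does not increase, and its end values agree by \eqref{eq:W}. So $W(S)=W(S+c)$, and Lemma~\ref{lem:monotone} applies.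
\end{proof}

An edge along which the label changes has one of the forms $(\top,x)$, $(x,0)$, $(\top,0)$. We record in which directions the first two forms occur. For an atom $x$ let
\[
I_x=\{c:(\top,x)\text{ is a $c$-edge}\},\qquad O_x=\{c:(x,0)\text{ is a $c$-edge}\}.
\]
As a set grows, its label can move from $\top$ into $x$ only through an element of $I_x$, and out of $x$ only through an element of $O_x$. In Example~\ref{ex:two} the label is $\top$, $1$, $2$, $0$ according as $Z\cap\{1,2\}$ is $\emptyset$, $\{1\}$, $\{2\}$, $\{1,2\}$, so $I_1=O_2=\{1\}$ and $I_2=O_1=\{2\}$.

\begin{lemma}\label{lem:rules}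
Let $x\ne y$ be atoms.
\begin{itemize}
\item[(i)] No edge has the form $(\top,0)$.
\item[(ii)] $I_x\cap I_y=\emptyset$.
\item[(iii)] $O_x\cap O_y=\emptyset$.
\item[(iv)] $I_x\cap O_x=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
If a statement fails, there are two $c$-edges for which \eqref{eq:cross} is strict, against Lemma~\ref{lem:edges}:
\[
\begin{array}{c|c|c|c|c}
&(a_0,a_1)&(b_0,b_1)&\text{left side}&\text{right side}\\ \hline
\text{(i)}&(\top,0)&(\top,0)&2+0&0+0\\
\text{(ii)}&(\top,x)&(\top,y)&2+1&1+1\\
\text{(iii)}&(x,0)&(y,0)&1+0&0+0\\
\text{(iv)}&(\top,x)&(x,0)&1+0&0+0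
\end{array}
\]
In the first row the edge is taken with itself.
\end{proof}

Example~\ref{ex:singletons} violates (iii). These rules restrict single steps; to reach a contradiction we need the labels of specific sets. The next lemma provides them and tells how a label moves along a path.

\begin{lemma}\label{lem:moves}
Let $x$ be an atom and $Z,C\subseteq[n]$.
\begin{itemize}
\item[(a)] If $s(Z)=x$ and $C\cap O_x=\emptyset$, then $s(Z\cup C)=x$. If $s(Z)=x$ and $C\cap I_x=\emptyset$, then $s(Z\setminus C)=x$.
\item[(b)] If $x$ is a value of $s$, then $s(I_x)=x$ and $s(\overline{O_x})=x$.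
\item[(c)] If $s(Z)=\top$, then $s(Z\cup I_x)\in\{\top,x\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) It suffices to treat $C=\{c\}$. Let $c\notin Z$. The $c$-edge at $Z$ is $(x,x)$ or $(x,0)$, and the second form requires $c\in O_x$. Let $c\in Z$. The $c$-edge at $Z\setminus\{c\}$ is $(x,x)$ or $(\top,x)$, and the second form requires $c\in I_x$.

(b) Let $s(Z_0)=x$ and let $Z$ be any set with $I_x\subseteq Z$ and $Z\cap O_x=\emptyset$. By (a), $s(Z_0\cup Z)=x$. The set $Z_0\setminus Z$ is disjoint from $I_x$, and removing it from $Z_0\cup Z$ leaves $Z$, so $s(Z)=x$ by (a). By Lemma~\ref{lem:rules}(iv), both $Z=I_x$ and $Z=\overline{O_x}$ are of this kind.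

(c) Add the elements of $I_x\setminus Z$ one at a time. If the label leaves $\top$ when $c\in I_x$ is added, the new label is not $0$ by Lemma~\ref{lem:rules}(i), and it is not an atom $y\ne x$, since $c\notin I_y$ by Lemma~\ref{lem:rules}(ii). So it is $x$, and it remains $x$ by (a), because the elements still to be added avoid $O_x$ by Lemma~\ref{lem:rules}(iv).
\end{proof}

If $x\ne z$ are values of $s$, then $I_x\cup I_z$ contains sets labeled $x$ and $z$, so its label is $0$. The plan is to build $I_x\cup I_z$ from a set labeled $\top$ by a path that enters $x$ and never uses an element of $O_x$. The third atom $y$ makes this possible: we start from $I_z$ with the elements of $O_y$ removed, and these elements are harmless when they are put back.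

\begin{proof}[Proof of Proposition~\ref{prop:eq}]
Suppose that three distinct atoms $x,y,z$ are values of $s$. Consider
\[
U=I_z\setminus O_y\ \subseteq\ U\cup I_x\ \subseteq\ I_x\cup I_z .
\]

First, $s(U)=\top$. Indeed $U\subseteq\overline{O_y}$ by definition and $U\subseteq I_z\subseteq\overline{O_z}$ by Lemma~\ref{lem:rules}(iv), so $s(U)\ge y$ and $s(U)\ge z$ by Lemma~\ref{lem:moves}(b), and $y\neq z$.

Second, $s(U\cup I_x)=x$. This label lies in $\{\top,x\}$ by Lemma~\ref{lem:moves}(c), and it is at most $s(I_x)=x$.

Third, $s(I_x\cup I_z)=x$. We have $I_x\cup I_z=(U\cup I_x)\cup(I_z\cap O_y)$, and $I_z\cap O_y$ is disjoint from $O_x$ by Lemma~\ref{lem:rules}(iii), since $x\ne y$. Lemma~\ref{lem:moves}(a) applies.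

But $s(I_x\cup I_z)\le s(I_z)=z$, so $x\le z$, which is impossible for distinct atoms.
\end{proof}

With only two atoms $x,z$ one would have to take $y=x$. The first two steps survive, and the third fails, because the elements put back then lie in $O_x$. In Example~\ref{ex:two}, with $x=y=1$ and $z=2$, the three sets are $\emptyset\subseteq\{1\}\subseteq\{1,2\}$, with labels $\top,1,0$.

\section{Extremal collections}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The upper bounds are Theorems~\ref{thm:main} and~\ref{thm:three}, so it remains to attain them. For $k=1$, take one set from each complementary pair. For $k=2\le n$ use Example~\ref{ex:two}, and for $k=n=3$ use Example~\ref{ex:singletons}.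

Let $n\ge4$ and $3\le k\le n$. We let $k-1$ of the collections consist of one set each and make $\mathcal{A}_1$ as large as these sets allow. For $2\le i\le k$ put $B_i=\{1,i\}$ and $\mathcal{A}_i=\{B_i\}$. Let $\mathcal{N}$ be the collection of all sets that contain, or are contained in, some $B_i$. From each complementary pair that is not contained in $\mathcal{N}$ choose one member outside $\mathcal{N}$, and let $\mathcal{A}_1$ consist of the chosen sets. Each $\mathcal{A}_i$ meets each complementary pair in at most one set, so the collections are uncomplemented. The $B_i$ are distinct sets of the same size, and a set outside $\mathcal{N}$ neither contains nor is contained in any $B_i$, so the collections are incomparable.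

We count the pairs $\{Z,\overline{Z}\}\subseteq\mathcal{N}$. The case $Z\subseteq B_i$, $\overline{Z}\subseteq B_j$ is impossible, since $Z\cup\overline{Z}=[n]$ and $|B_i\cup B_j|\le3<n$. The case $Z\supseteq B_i$, $\overline{Z}\supseteq B_j$ is impossible, since both sets would contain $1$. So, after naming the two members suitably, $Z\subseteq B_i$ and $\overline{Z}\supseteq B_j$ for some $i,j$. Then $1\notin Z$, so $Z=\emptyset$ or $Z=\{i\}$ with $2\le i\le k$. Conversely, $\emptyset$ and $[n]$ lie in $\mathcal{N}$, and for $Z=\{i\}$ we have $Z\subseteq B_i$ and $\overline{Z}\supseteq B_j$ for any $j\in\{2,\dots,k\}\setminus\{i\}$; such a $j$ exists because $k\ge3$. The $k$ sets $\emptyset,\{2\},\dots,\{k\}$ lie in different complementary pairs, since two of them together do not cover $[n]$. So exactly $k$ pairs are contained in $\mathcal{N}$.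

Hence $|\mathcal{A}_1|=2^{n-1}-k$, which is positive because $2^{n-1}>n\ge k$, and the total size is $(2^{n-1}-k)+(k-1)=2^{n-1}-1$.
\end{proof}

The condition $n\ge2$ in the case $k=2$ cannot be dropped: the two subsets of $[1]$ are comparable, so for $n=1$ there are no two nonempty incomparable collections.

\begin{thebibliography}{1}

\bibitem{IUF}
\emph{On incomparable and uncomplemented families of sets},
\texttt{https://ajc.maths.uq.edu.au/pdf/33/ajc\_v33\_p157.pdf}.

\end{thebibliography}
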